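\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Homology classes of zero stable genus that are not flat}


\begin{abstract}
Let $V$ be a closed Riemannian manifold of nonpositive sectional curvature. A class in $H_2(V;\mathbb R)$ is flat if it is carried by a translation-invariant finite measure on the space of $2$-flats of $V$. Flat classes have stable genus zero, and the converse has been asked. We construct a closed $4$-manifold $V$ and a class $h\in H_2(V;\mathbb Z)$ such that every multiple $nh$, $n\ge1$, is represented by a surface of genus at most $4$, while $h$ is not flat. We also show that the converse holds in all dimensions at most $3$ and fails in every dimension at least $4$.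
\end{abstract}

\section{Introduction}

Throughout, $V$ is a closed connected Riemannian manifold with sectional curvature $K\le 0$, and $\tilde V$ is its universal covering.

\paragraph{Stable genus.} For $h\in H_2(V;\mathbb Z)$ let $g(h)$ be the minimal genus of a closed connected oriented surface $S$ with a map $S\to V$ representing $h$. The \emph{stable genus} is
\[
g_{\mathbb R}(h)=\lim_{i\to\infty}\frac{g(ih)}{i}.
\]
It extends by homogeneity and continuity to $H_2(V;\mathbb R)$ (see Section~\ref{sec:prelim}).

\paragraph{Flat classes.} Let $F_2(V)$ be the space of \emph{$2$-flats} of $V$: maps $f:\mathbb R^2\to V$ with a distance-preserving lift $\tilde f:\mathbb R^2\to\tilde V$. The group $\mathbb R^2$ acts on $F_2(V)$ by translations of the domain. A finite $\mathbb R^2$-invariant Borel measure $\mu$ on $F_2(V)$ defines a foliated cycle in Sullivan's sense, hence a class $[\mu]\in H_2(F_2(V);\mathbb R)$, its rotation number. The image of $[\mu]$ in $H_2(V;\mathbb R)$ under $f\mapsto f(0)$ is called a \emph{flat} homology class.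

The basic example is a flat torus $T\to V$ whose lift is a flat: Lebesgue measure on $T$ gives an invariant measure on $F_2(V)$, and its class is $[T]$. All nonzero multiples of $[T]$ are represented by tori, by taking coverings of $T$, so $g_{\mathbb R}([T])=0$. In general flat classes satisfy $g_{\mathbb R}=0$; this is recorded in \cite{AI}, where the converse is posed as a question:
\begin{quote}
\emph{Is every class $h\in H_2(V;\mathbb R)$ with $g_{\mathbb R}(h)=0$ flat?}
\end{quote}

Here is a heuristic reason to expect the answer ``yes''. Suppose that $nh$ is represented by surfaces $S_n$ of bounded genus. If we can make $S_n$ minimal, its intrinsic curvature is nonpositive, and by Gauss--Bonnet its total curvature is bounded independently of $n$. When the area of $S_n$ is large, most of $S_n$ must therefore be almost flat, and the area measures of the $S_n$, normalized to have mass one, should converge to an invariant measure on flats. The limiting class is $\lim nh/\mathrm{area}(S_n)$. If the areas grow linearly in $n$, the limit is a nonzero multiple of $h$, and $h$ is flat. But nothing forces the areas to grow linearly. If they grow like $n^2$, the limit does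 not see $h$ at all. This is what happens in our example: the surfaces $S_n$ contain flat triangles with sides of length $n$, whose area is of order $n^2$, and the class $h$ is carried by the \emph{edges} of the triangles.

\begin{theorem}\label{thm:main}
There are a closed Riemannian $4$-manifold $V$ with $K\le 0$, a class $h\in H_2(V;\mathbb Z)$ and a closed $2$-form $\omega$ on $V$ such that
\begin{itemize}
\item[(a)] $g(nh)\le 4$ for all $n\ge 1$, so $g_{\mathbb R}(h)=0$;
\item[(b)] $\langle[\omega],h\rangle=\pm1$;
\item[(c)] $[\omega]$ vanishes on all flat classes.
\end{itemize}
Hence $h$ is not flat, and the answer to the question is negative.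
\end{theorem}

\begin{theorem}\label{thm:dim}
The implication ``$g_{\mathbb R}(h)=0\Rightarrow h$ is flat'' holds for all closed $V$ with $K\le0$ and $\dim V\le3$, and it fails for suitable such $V$ in every dimension $\ge4$.
\end{theorem}

Section~\ref{sec:prelim} reduces (c) to an estimate for the integrals of $\omega$ over discs in flats. Section~\ref{sec:idea} explains the triangle trick. Sections~\ref{sec:construction}--\ref{sec:flats} contain the construction and the proof of Theorem~\ref{thm:main}, and Sections~\ref{sec:high} and~\ref{sec:low} prove Theorem~\ref{thm:dim}.

\section{Preliminaries}\label{sec:prelim}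

\paragraph{Stable genus.} Joining two surfaces by a thin tube mapped to an arc gives $g(h+h')\le g(h)+g(h')$, and reversing orientation gives $g(-h)=g(h)$. By subadditivity the limit defining $g_{\mathbb R}$ exists. It is subadditive, satisfies $g_{\mathbb R}(kh)=|k|g_{\mathbb R}(h)$ for $k\in\mathbb Z$, and vanishes on torsion. So it defines a seminorm on the image of $H_2(V;\mathbb Q)$ in $H_2(V;\mathbb R)$. A seminorm on $\mathbb Q^b$ is Lipschitz with respect to any norm, so it extends uniquely to a continuous seminorm on $H_2(V;\mathbb R)$.

\paragraph{Flats.} Let $f\in F_2(V)$ with distance-preserving lift $\tilde f$. Then $\tilde f$ maps straight lines to geodesics. The angle between two geodesics issuing from a point of $\tilde V$ is a limit of comparison angles, so $\tilde f$ preserves angles at $0$. Hence $f(v)=\exp_{f(0)}(\iota v)$, where $\iota:\mathbb R^2\to T_{f(0)}V$ preserves inner products and is therefore a linear isometric embedding. So $f$ is smooth, $\iota=df_0$, and $f\mapsto(df_0(e_1),df_0(e_2))$ identifies $F_2(V)$ with a subset of the bundle of orthonormal $2$-frames of $V$. This subset is closed, because limits of distance-preserving maps are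 distance-preserving; hence it is compact. The action is $(v\cdot f)(v')=f(v'+v)$, and it is continuous.

The foliated cycle of $\mu$ is the functional $\eta\mapsto\int\eta(e_1,e_2)\,d\mu$ on leafwise $2$-forms. Therefore the image of $[\mu]$ in $H_2(V;\mathbb R)$, still denoted $[\mu]$, pairs with the class of a closed $2$-form $\omega$ by
\begin{equation}\label{eq:pairing}
\langle[\omega],[\mu]\rangle=\int_{F_2(V)}\varphi_\omega\,d\mu,\qquad
\varphi_\omega(f)=\omega_{f(0)}\bigl(df_0(e_1),df_0(e_2)\bigr).
\end{equation}
The function $\varphi_\omega$ is continuous and bounded, and $\varphi_\omega(v\cdot f)=(f^*\omega)_v(e_1,e_2)$.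

Precomposition with a reflection of $\mathbb R^2$ maps invariant measures to invariant measures and changes the sign of $\varphi_\omega$. Since invariant measures can also be added and scaled by nonnegative factors, the flat classes form a linear subspace of $H_2(V;\mathbb R)$.

The next lemma is how we prove that a class is not flat. Let $D_R\subset\mathbb R^2$ be the disc of radius $R$ about $0$.

\begin{lemma}\label{lem:criterion}
Let $\omega$ be a closed $2$-form on $V$. Suppose there is a constant $C$ with $\bigl|\int_{D_R}f^*\omega\bigr|\le CR$ for all $f\in F_2(V)$ and all $R>0$. Then $[\omega]$ vanishes on all flat classes.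
\end{lemma}

\begin{proof}
By invariance of $\mu$, $\int\varphi_\omega(f)\,d\mu(f)=\int\varphi_\omega(v\cdot f)\,d\mu(f)$ for every $v$. Average over $v\in D_R$. The function $(v,f)\mapsto\varphi_\omega(v\cdot f)$ is bounded and continuous, so Fubini applies and
\[
|\langle[\omega],[\mu]\rangle|
=\left|\int_{F_2(V)}\frac1{\pi R^2}\Bigl(\int_{D_R}f^*\omega\Bigr)d\mu(f)\right|
\le\frac{C}{\pi R}\,\mu(F_2(V)).
\]
Let $R\to\infty$.
\end{proof}

\section{The idea: triangles in a flat torus}\label{sec:idea}

Let $E=\mathbb R^2$, let $x,y,z\in E$ be unit vectors with
\[
x+y+z=0,\qquad\text{so}\qquad x\cdot y=y\cdot z=z\cdot x=-\tfrac12,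
\]
and orient $E$ so that $(x,y)$ is a positive basis. Let $L=\mathbb Zx+\mathbb Zy$ be the hexagonal lattice, and $T=E/L$. For $w\in\{x,y,z\}$ we have the closed geodesic $\theta\mapsto\theta w$, $\theta\in\mathbb R/\mathbb Z$, the \emph{$w$-loop} of $T$.

Let $\Delta_n\subset E$ be the triangle with vertices $0$, $nx$, $nx+ny=-nz$. Going around its boundary counterclockwise, its sides are $nx$, $ny$, $nz$, and its vertices lie in $L$. So its sides project to the three loops of $T$, each traversed $n$ times, and its three vertices project to one point. A triangle with its vertices identified is a pair of pants with a disc collapsed. Precisely, a pair of pants $Q$ is a union of two hexagons $H_\pm$ glued along three alternate sides. Collapsing $H_-$ to a point turns $H_+$ into a triangle with its vertices identified, and turns the three boundary circles of $Q$ into the three sides. Composing with $\Delta_n\to T$ we get a piecewise smooth map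
\begin{equation}\label{eq:qn}
q_n:Q\to T,\qquad \text{with boundary loops }\theta\mapsto n\theta w\quad(w=x,y,z),
\end{equation}
where $Q$ carries the orientation of $\Delta_n$ and its boundary circles carry the boundary orientation. (On each boundary circle we first get $\theta\mapsto n\theta w$ up to a weakly monotone reparametrization of degree one; we correct this by a homotopy in a collar of $\partial Q$, moving points only along the loops.)

Thus the loops $n\theta x,n\theta y,n\theta z$ bound a pair of pants \emph{for every $n$}. How does the pair of pants $q_n$ compare with $n$ copies of $q_1$? For $n=2$, cut $\Delta_2$ by its midlines into three translates of $\Delta_1$ and one inverted copy of $\Delta_1$. One upright and one inverted triangle together form a fundamental parallelogram for $L$. So, as chains in $T$, $\Delta_2$ is $2\Delta_1$ plus one copy of $T$. In general $\Delta_n$ consists of $\frac{n(n+1)}2$ upright and $\frac{n(n-1)}2$ inverted unit triangles, that is, $n$ copies of $\Delta_1$ and $\frac{n(n-1)}2$ copies of $T$ (Figure~\ref{fig}, left).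

Now suppose that $T$ lies in a manifold $V$, that $T'\subset V$ is another copy of $T$, and that for each $w$ there is a tube in $V$ joining the $w$-loop of $T$ to the $w$-loop of $T'$. Take $q_n$ in $T$, the same with reversed orientation in $T'$, and join them by the three tubes, each wrapped $n$ times (Figure~\ref{fig}, right). The result is a surface $S_n$ of genus $2$. Up to multiples of $[T]$ and $[T']$, which cost one handle each, it represents $n[S_1]$. So $[S_1]$ has stable genus zero.

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\fill[gray!15] (0,0)--(3,0)--(1.5,2.598)--cycle;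
\draw[gray] (1,0)--(0.5,0.866) (2,0)--(1,1.732) (1,0)--(2,1.732) (2,0)--(2.5,0.866) (0.5,0.866)--(2.5,0.866) (1,1.732)--(2,1.732);
\draw[thick] (0,0)--(3,0)--(1.5,2.598)--cycle;
\draw[thick,->] (0,0)--(1.6,0);
\draw[thick,->] (3,0)--(2.2,1.386);
\draw[thick,->] (1.5,2.598)--(0.7,1.212);
\foreach \a/\b in {0/0,1/0,2/0,3/0,0.5/0.866,1.5/0.866,2.5/0.866,1/1.732,2/1.732,1.5/2.598}
  \fill (\a,\b) circle (1.3pt);
\node at (1.5,-0.3) {$3x$};
\node at (2.65,1.45) {$3y$};
\node at (0.35,1.45) {$3z$};
\begin{scope}[xshift=5cm]
\draw[rounded corners] (0,-0.2) rectangle (2.4,2.9);
\draw[rounded corners] (4.4,-0.2) rectangle (6.8,2.9);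
\node at (0.3,2.6) {$A$};
\node at (6.5,2.6) {$A'$};
\filldraw[fill=gray!20] (1.5,2.3)--(1.5,0.3)--(0.6,1.3)--cycle;
\filldraw[fill=gray!20] (5.3,2.3)--(5.3,0.3)--(6.2,1.3)--cycle;
\node at (1.15,1.3) {$q_n$};
\node at (5.65,1.3) {$q_n'$};
\foreach \h/\w in {2.3/x,1.3/y,0.3/z}
 {\draw (2.4,\h-0.22)--(4.4,\h-0.22);
  \draw (2.4,\h+0.22)--(4.4,\h+0.22);
  \draw[dashed] (3.4,\h-0.22)--(3.4,\h+0.22);
  \draw[very thick] (1.5,\h)--(5.3,\h);
  \node at (3.4,\h+0.42) {\footnotesize $W_{\w}$};}
\end{scope}
\end{tikzpicture}
\caption{Left: the triangle $\Delta_3$ in the hexagonal lattice $L$, cut into six upright and three inverted unit triangles. Right: schematic picture of the genus $2$ surface $S_n$. Two pairs of pants, one in a torus $T\subset A$ and one in a torus $T'\subset A'$, are joined by three tubes (thick lines) through the walls $W_x,W_y,W_z$, each tube wrapped $n$ times.}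
\label{fig}
\end{figure}

It remains to arrange that $[S_1]$ is not flat. Our $V$ consists of two pieces $A\supset T$ and $A'\supset T'$, glued along three walls $W_x,W_y,W_z$ such that the $w$-tube crosses only $W_w$. We measure the flux of a surface through $W_x$ by a closed form $\omega$ supported near $W_x$, which counts crossings with tangent direction $x$ along the wall. The surface $S_1$ crosses $W_x$ only in its $x$-tube, so its flux is $\pm1$. A flat that keeps crossing walls passes alternately from $A$ to $A'$ and back. We choose the gluing so that all its crossings, except possibly the first and the last, go through walls of one type $w$, with one tangent direction $\pm w$ along the wall. Then the fluxes of consecutive crossings cancel, and the average flux of a flat is zero. The surface $S_1$ avoids this cancellation because it can turn from the direction $x$ to the directions $y$ and $z$ inside its triangles; a flat cannot.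

\section{The manifold $V$ and the form $\omega$}\label{sec:construction}

We keep $E$, $x,y,z$, $L$ from Section~\ref{sec:idea}; from now on the letter $w$ always denotes one of $x,y,z$.

\paragraph{The base $P$.} Let $P$ be a pair of pants with boundary circles $\partial_x,\partial_y,\partial_z$ and a metric with $K\le0$, $K\not\equiv0$, such that the boundary circles have pairwise disjoint collars which are flat products $[0,\delta')\times\mathbb R/\frac{\sqrt3}2\mathbb Z$.

Such a metric exists. Take a hyperbolic pair of pants whose boundary geodesics all have length $\ell$. For small $\delta$ the metric near each boundary circle is $dr^2+\ell^2\cosh^2r\,dt^2$ with $0\le r\le\delta$, $t\in\mathbb R/\mathbb Z$. Replace $\ell\cosh r$ by the function $u$ with $u(\delta)=\ell\cosh\delta$ and $u'(r)=\chi(r)\,\ell\sinh r$, where $\chi$ is smooth and nondecreasing, $\chi=0$ for $r\le\delta/3$ and $\chi=1$ for $r\ge2\delta/3$. Then $u=\ell\cosh r$ for $r\ge2\delta/3$, and $u$ is constant for $r\le\delta/3$. As $u'\le\ell\sinh r$, we have $u\ge\ell\cosh r>0$. As $u''=\chi'\ell\sinh r+\chi\ell\cosh r\ge0$, we have $K=-u''/u\le0$. The three boundary circles still have equal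 length; rescale it to $\frac{\sqrt3}2$.

The universal cover $\tilde P$ is complete, simply connected and locally CAT(0): near its boundary it is locally a Euclidean half-plane. By the Cartan--Hadamard theorem $\tilde P$ is CAT(0). Its boundary components are complete local geodesics, hence geodesic lines. The group
\[
\Phi=\pi_1(P)=\langle a_x,a_y,a_z\mid a_xa_ya_z=1\rangle
\]
acts on $\tilde P$, and $a_w$ generates the stabilizer of a boundary line $\lambda_w$ over $\partial_w$.

\paragraph{The piece $A$.} Let $\tau:\Phi\to E$ be the homomorphism with $\tau(a_w)=-w/2$. It is well defined because $x+y+z=0$. Let $\Phi\times L$ act on $\tilde P\times E$ by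
\[
(g,l)(q,v)=(gq,\;v+\tau(g)+l).
\]
This action is isometric. It is free, proper and cocompact, because $\Phi$ acts so on $\tilde P$ and $L$ acts so on $E$. Let $A=(\tilde P\times E)/(\Phi\times L)$, a compact manifold with $K\le0$. It is a bundle over $P$ with fiber the torus $E/L$. Since the group acts on $E$ by translations, every vector of $E$ defines a parallel vector field on $A$.

The boundary of $A$ has three components
\[
\partial_wA=(\lambda_w\times E)/(\langle a_w\rangle\times L)\cong(\mathbb Rn_w\oplus E)/\Lambda_w .
\]
They are totally geodesic flat $3$-tori with flat product collars. Here $n_w$ is the unit vector along $\lambda_w$ in the translation direction of $a_w$, an origin on $\lambda_w$ has been fixed, and, since $a_w$ translates $\lambda_w$ by $\frac{\sqrt3}2$,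
\[
\Lambda_w=L+\mathbb Zd_w,\qquad d_w=\tfrac{\sqrt3}{2}\,n_w-\tfrac w2 .
\]

\paragraph{The gluing.} We want to glue $A$ to a copy of itself by isometries of the boundary tori that preserve the direction $w$, so that a $w$-loop can pass, but share as little else of $E$ as possible. Let $w^+$ be the successor of $w$ in the cyclic order $x,y,z$. Then $w\cdot w^+=-\frac12$, so
\[
w^+=\tfrac{\sqrt3}2\,v_w-\tfrac w2
\]
with a unit vector $v_w\in E$ orthogonal to $w$; moreover $L=\mathbb Zw+\mathbb Zw^+$. Compare this with the formula for $d_w$: the vectors $w^+$ and $d_w$ are exchanged when $v_w$ and $n_w$ are exchanged. So let $\sigma_w$ be the linear isometric involution of $\mathbb Rn_w\oplus E$ that fixes $w$ and swaps $n_w$ and $v_w$. It fixes $w$ and swaps $w^+$ and $d_w$; hence $\sigma_w(\Lambda_w)=\Lambda_w$, and $\sigma_w$ induces an isometry of $\partial_wA$. Since $E=\mathrm{span}(w,v_w)$ and $\sigma_w(E)=\mathrm{span}(w,n_w)$,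
\begin{equation}\label{eq:sigma}
\sigma_w(w)=w,\qquad E\cap\sigma_w(E)=\mathbb Rw .
\end{equation}

Let $A'$ be a second copy of $A$. Let $V$ be $A\sqcup A'$ with $\partial_wA$ glued to $\partial_wA'$ by $\sigma_w$, for $w=x,y,z$. The common image of $\partial_wA$ and $\partial_wA'$ is called the \emph{wall} $W_w$. The flat collars $(-\delta',0]\times\partial_wA$ and $[0,\delta')\times\partial_wA'$ fit together to flat products $(-\delta',\delta')\times W_w$, which define a smooth structure and a smooth metric near the walls. So $V$ is a closed connected Riemannian $4$-manifold with $K\le0$. Let $r$ be the first coordinate in these products; $r<0$ in $A$ and $r>0$ in $A'$. Fix $0<\varepsilon<\delta'$. The closed collars $N_w=[-\varepsilon,\varepsilon]\times W_w$ are disjoint.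

The tangent spaces of $W_w$ may be described in $A$-coordinates or in $A'$-coordinates, and $\sigma_w$ translates one into the other. By \eqref{eq:sigma}, the parallel field $w$ of $A$ and the parallel field $w$ of $A'$ agree along $W_w$, and in $A$-coordinates the $E$-factor of $A'$ is $\sigma_w(E)$.

\paragraph{The form $\omega$.} Let $\alpha=\langle x,\cdot\rangle$, a parallel $1$-form on $W_x$. It has the same expression in $A$- and $A'$-coordinates, since $\sigma_x$ is an isometry fixing $x$. Let $\rho\ge0$ be a smooth function supported in a compact subset of $(-\varepsilon,\varepsilon)$ with $\int\rho=1$. Put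
\[
\omega=\rho(r)\,dr\wedge\alpha\ \text{ on }N_x,\qquad\omega=0\ \text{ elsewhere.}
\]
This is a smooth closed $2$-form on $V$.

\begin{remark}
The homomorphism $\tau$ is what makes the gluing by $\sigma_w$ possible. If $\tau$ were $0$, the boundary lattice would be $L+\mathbb Zcn_w$, where $c$ is the length of $\partial_w$. Since $\sigma_w(w^+)=\frac{\sqrt3}2n_w-\frac w2$ has $E$-component $-\frac w2\notin L$, the involution $\sigma_w$ would not preserve this lattice, for any $c$.
\end{remark}

\section{The class $h$: proof of (a) and (b)}\label{sec:class}

\paragraph{The tubes.} Fix $\tilde p\in\tilde P$ over a point $p\in P$ outside the flat collars. Let $T=\{[\tilde p,v]:v\in E\}\cong E/L$ in $A$, and define $T'\subset A'$ in the same way. Orient both by $E$.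

Let $\beta_w$ be a smooth path in $P$ from $p$ to $\partial_w$ which meets the flat collars only in a final normal segment of the collar of $\partial_w$. Lift it to $\tilde\beta_w$ starting at $\tilde p$. The map $(\theta,s)\mapsto[\tilde\beta_w(s),\theta w]$ with $\theta\in\mathbb R/\mathbb Z$ is well defined because $w\in L$. It is an annulus in $A$ from the $w$-loop $\theta\mapsto[\tilde p,\theta w]$ of $T$ to a closed geodesic $\theta\mapsto b+\theta w$ of $\partial_wA$. There is an analogous annulus in $A'$. Because $\sigma_ww=w$, its end curve on $W_w$, read in $A$-coordinates, is again of the form $\theta\mapsto b'+\theta w$. The two end curves are joined by a homotopy through translates inside the flat torus $W_w$. Together this gives a piecewise smooth tube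
\[
\Theta_w:\mathbb R/\mathbb Z\times[0,1]\to V
\]
from the $w$-loop of $T$ to the $w$-loop of $T'$.

\paragraph{The surfaces.} For $n\ge1$ let $q_n:Q\to T$ be the pair of pants \eqref{eq:qn}, and let $q_n':Q\to T'$ be the same map into $T'$. Glue $Q$ and $-Q$ by three annuli mapped by $(\theta,s)\mapsto\Theta_w(n\theta,s)$. This gives a map of a closed connected oriented surface $S_n$ to $V$. Its Euler characteristic is $2\chi(Q)=-2$, so $S_n$ has genus $2$. Let $h_n\in H_2(V;\mathbb Z)$ be its class, and put
\[
h:=h_1 .
\]

\begin{lemma}\label{lem:hn}
For all $n\ge1$ we have $\displaystyle h_n=nh+\frac{n(n-1)}2\bigl([T]-[T']\bigr)$ in $H_2(V;\mathbb Z)$.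
\end{lemma}

\begin{proof}
We use the same letters for maps and the singular chains they define. Let $c_{w,n}$ be the loop $\theta\mapsto[\tilde p,n\theta w]$ of $T$, and $c_{w,n}'$ that of $T'$. Then $\partial q_n=\sum_wc_{w,n}$ and $\partial q_n'=\sum_wc_{w,n}'$. The tube chain $t_{w,n}=\Theta_w(n\theta,s)$, suitably oriented, satisfies $\partial t_{w,n}=c_{w,n}'-c_{w,n}$, and $h_n$ is the class of the cycle $q_n+\sum_wt_{w,n}-q_n'$.

In the circle $\mathbb R/\mathbb Z$ the $n$-fold loop is homologous to $n$ times the simple loop. Choose a smooth singular $2$-chain in $\mathbb R/\mathbb Z$ bounding the difference. Let $b_w$ and $b_w'$ be its images under $\theta\mapsto[\tilde p,\theta w]$ in $T$ and in $T'$. So $\partial b_w=c_{w,n}-nc_{w,1}$ and $\partial b_w'=c_{w,n}'-nc_{w,1}'$. Then $h_n-nh$ is the class of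
\[
\Bigl(q_n-nq_1-\sum_wb_w\Bigr)+\sum_w\bigl(t_{w,n}-nt_{w,1}+b_w-b_w'\bigr)-\Bigl(q_n'-nq_1'-\sum_wb_w'\Bigr),
\]
and each expression in parentheses is a cycle. For each $w$, the cycle $t_{w,n}-nt_{w,1}+b_w-b_w'$ is the image under $\Theta_w$ of a $2$-cycle in an annulus. As an annulus has $H_2=0$, it is null-homologous. The first cycle lies in $T$, so it is homologous to a multiple of $[T]$. The multiple is its signed area, that is, its integral against the area form of $T$, divided by the area of $T$. The map $q_n$ has the signed area of $\Delta_n$, which is $\frac{\sqrt3}4n^2$; the collapsed hexagon, the collars of $\partial Q$ and the chains $b_w$ contribute zero. Since $T$ has area $\frac{\sqrt3}2$, the multiple is $\frac{\sqrt3}4(n^2-n)/\frac{\sqrt3}2=\frac{n(n-1)}2$. The third cycle is computed in the same way in $T'$.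
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(a)]
Let $k=\frac{n(n-1)}2$. By Lemma~\ref{lem:hn}, $nh=h_n-k[T]+k[T']$. The class $-k[T]$ is represented by a torus mapped to $T$ with degree $-k$, and $k[T']$ by a torus mapped to $T'$ with degree $k$. Connect $S_n$ and these two tori by thin tubes mapped to arcs. The result is a connected surface of genus $2+1+1=4$ representing $nh$. So $g(nh)\le4$, and $g_{\mathbb R}(h)=0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(b)]
The form $\omega$ is supported in $N_x$, and $S_1$ meets $N_x$ only in the tube $\Theta_x$. There $\Theta_x$ consists of two radial parts of the form $(r,\mathrm{const}+\theta x)$, with $r$ running from $-\varepsilon$ to $0$ and then from $0$ to $\varepsilon$, separated by a part inside $\{r=0\}$, where $dr$ pulls back to $0$. On the radial parts $\omega$ pulls back to $\rho(r)\,dr\wedge d\theta$, since $\alpha(x)=1$. Hence $\langle[\omega],h\rangle=\pm\int\rho=\pm1$.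
\end{proof}

\section{Flats and walls: proof of (c)}\label{sec:flats}

By Lemma~\ref{lem:criterion}, part (c) follows from the next proposition.

\begin{proposition}\label{prop:bound}
For every $f\in F_2(V)$ and every bounded convex domain $D\subset\mathbb R^2$ with piecewise smooth boundary,
\[
\Bigl|\int_Df^*\omega\Bigr|\le5\,\mathrm{length}(\partial D).
\]
\end{proposition}

The plan is as follows. Apart from a trivial case, the preimages of the walls in $\mathbb R^2$ are parallel lines, and $f^*\omega$ is concentrated in strips around them. All but at most two of these lines are mapped to walls of one common type $w$, with one common direction $\pm w$. The contributions of consecutive strips then alternate in sign, so $f^*\omega$ has a bounded primitive.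

\subsection{Lifts of the pieces}

A \emph{lift} of a subset of $V$ is a connected component of its preimage in $\tilde V$.

\begin{lemma}\label{lem:lifts}
Let $B$ be $A$, $A'$ or some $N_w$. Every lift of $B$ is closed and convex in $\tilde V$, and with the induced metric it is isometric to the universal cover of $B$: to $\tilde P\times E$ for $A$ and $A'$, and to $[-\varepsilon,\varepsilon]\times\mathbb R^3$ for $N_w$.
\end{lemma}

\begin{proof}
The boundary of $B$ lies in the flat products $(-\delta',\delta')\times W_w$ as a union of level sets of $r$. So every boundary point of $B$ has a neighborhood in $V$ isometric to a Euclidean ball in which $B$ is a half-ball. Hence the inclusion of $B$, with its length metric, into $V$ is locally an isometric embedding. By \cite[Prop.~II.4.14]{BH}, a locally isometric embedding of a complete connected, locally length space into a complete connected nonpositively curved space is $\pi_1$-injective, and its lifts to the universal covers are isometric embeddings.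

Let $C$ be a component of the preimage of $B$. It is closed, as a component of a closed set, and $C\to B$ is a covering. So the universal covering of $B$ factors through a covering $\tilde B\to C$. Composed with $C\subset\tilde V$ this is a lift of the inclusion of $B$, hence an isometric embedding. So $\tilde B\to C$ is bijective, and $C$ is an isometrically embedded copy of $\tilde B$. It is convex because geodesics in $\tilde V$ are unique.
\end{proof}

Distinct lifts of collars are disjoint, since the collars $N_w$ are. A lift of the wall $W_w$ is the set $\{r=0\}$ in a lift of $N_w$. The boundary components of a lift $\tilde P\times E$ of $A$ or $A'$ are wall lifts of the form $\lambda\times E$, with $\lambda$ a boundary line of $\tilde P$. The identification of a lift of $A$ or $A'$ with $\tilde P\times E$ is unique up to the action of $\Phi\times L$. Since this group acts on $E$ by translations, a tangent vector to the $E$-factor is a well-defined element of $E$, that is, a value of one of the parallel fields of $A$ or $A'$.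

From now on fix $f\in F_2(V)$ and a distance-preserving lift $\tilde f:\mathbb R^2\to\tilde V$.

\subsection{Strips}

\begin{lemma}\label{lem:strip}
Let $\tilde N=[-\varepsilon,\varepsilon]\times\mathbb R^3$ be a lift of a collar whose interior $(-\varepsilon,\varepsilon)\times\mathbb R^3$ meets $\tilde f(\mathbb R^2)$, and let $U=\tilde f^{-1}(\tilde N)$. Then $\tilde f|_U$ is affine, and one of the following holds.
\begin{itemize}
\item[(i)] $U=\mathbb R^2$, $r\circ\tilde f$ is constant, and $f^*\omega=0$ on $\mathbb R^2$.
\item[(ii)] There is a nonconstant affine function $a$ on $\mathbb R^2$ with $U=a^{-1}[-\varepsilon,\varepsilon]$ and $r\circ\tilde f=a$ on $U$. The strip $U$ has width at least $2\varepsilon$. The preimage of the wall lift $\{r=0\}\subset\tilde N$ is the line $\{a=0\}$, and $r\circ\tilde f$ changes sign across it.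
\end{itemize}
\end{lemma}

\begin{proof}
Since $\tilde f$ maps segments to geodesics and $\tilde N$ is closed and convex, $U$ is closed and convex. It has nonempty interior, because it contains the nonempty open set $\tilde f^{-1}((-\varepsilon,\varepsilon)\times\mathbb R^3)$. On $U$ the map $\tilde f$ is a distance-preserving map between convex subsets of Euclidean spaces, hence affine. So $r\circ\tilde f$ is affine on $U$.

If $r\circ\tilde f$ is constant on $U$, its value lies in $(-\varepsilon,\varepsilon)$. So $U$ is the preimage of the interior of $\tilde N$; it is open and closed, and $U=\mathbb R^2$. If $\tilde N$ lies over $N_x$, then $f^*\omega=0$ because $f^*dr=0$; otherwise $f^*\omega=0$ because $\omega$ vanishes outside $N_x$. This is (i).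

Otherwise $r\circ\tilde f=a|_U$ for a nonconstant affine $a$, and $U\subset a^{-1}[-\varepsilon,\varepsilon]$. Conversely, choose $q_0\in U$ with $a(q_0)\in(-\varepsilon,\varepsilon)$, let $a(q)\in(-\varepsilon,\varepsilon)$, and let $q_*$ be the last point of $[q_0,q]$ with $[q_0,q_*]\subset U$. Then $a(q_*)\in(-\varepsilon,\varepsilon)$, so $\tilde f(q_*)$ is interior to $\tilde N$ and a neighborhood of $q_*$ lies in $U$. Hence $q_*=q$. So $a^{-1}(-\varepsilon,\varepsilon)\subset U$, and, as $U$ is closed, $U=a^{-1}[-\varepsilon,\varepsilon]$. Since $r$ is $1$-Lipschitz, $|\nabla a|\le1$, and the width of $U$ is at least $2\varepsilon$. The rest of (ii) is clear from $r\circ\tilde f=a$ on $U$.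
\end{proof}

If (i) occurs for some collar lift, Proposition~\ref{prop:bound} holds trivially for $f$. \emph{From now on we assume that it never occurs.} Let $\tilde W_i$, $i\in I$, be the distinct wall lifts met by $\tilde f$, with their strips $U_i$. The strips are pairwise disjoint, hence parallel, and they are locally finite because their widths are at least $2\varepsilon$. So there are oriented orthonormal linear coordinates $(t,s)$ on $\mathbb R^2$ such that
\[
\tilde f^{-1}(\tilde W_i)=\{t=t_i\},
\]
where $I$ is an interval of $\mathbb Z$ and $t_i$ is increasing in $i$. If $\tilde f$ meets the interior of a collar lift, then by (ii) it also meets the wall lift in it, so the preimage of this collar lift is one of the strips $U_i$. As $\omega$ is supported in the open collars, $f^*\omega$ vanishes outside the strips. In particular $f^*\omega=0$ if $I=\emptyset$. So let $I\ne\emptyset$.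

Let $u_i=d\tilde f(\partial_s)$ on $U_i$. As $\tilde f$ is affine on $U_i$ and $r\circ\tilde f$ depends there only on $t$, $u_i$ is a constant unit vector tangent to the level sets of $r$. We say that $i$ has \emph{type} $w$ if $\tilde W_i$ lies over $W_w$.

\subsection{Consecutive lines}

Knowing $u_i$ for one line, what do we know about the next one? Between two consecutive lines the flat stays in one copy of $\tilde P\times E$, and it runs from one boundary component to another. Here we use that $P$ is not flat.

\begin{lemma}\label{lem:consecutive}
Let $i,i+1\in I$. The region $t_i\le t\le t_{i+1}$ is mapped by $\tilde f$ into one lift $\tilde B=\tilde P\times E$ of $A$ or $A'$. The vectors $u_i$ and $u_{i+1}$ lie in the $E$-factor of $\tilde B$, and they are equal as parallel vectors of this factor.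
\end{lemma}

\begin{proof}
The open region $t_i<t<t_{i+1}$ is connected and its image misses all wall lifts. So the closed region is mapped into one lift $\tilde B$ of $A$ or $A'$, and $\tilde W_i=\lambda_i\times E$ and $\tilde W_{i+1}=\lambda_{i+1}\times E$ are boundary components of $\tilde B$. They are distinct wall lifts, so $\lambda_i\ne\lambda_{i+1}$.

For $j=i,i+1$ write $\tilde f(t_j,s)=(q_j(s),e_j(s))$ with $q_j(s)\in\lambda_j$ and $e_j(s)\in E$. As $\tilde B$ is convex and a metric product, $q_j$ and $e_j$ are geodesics parametrized with constant, possibly zero, speed. The function $s\mapsto d(q_i(s),q_{i+1}(s))$ is convex on $\mathbb R$ and bounded by $t_{i+1}-t_i$, so it is constant.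

\emph{The curves $q_i,q_{i+1}$ are constant.} Suppose one of them is not. Then it is unbounded, so the other, being at bounded distance, is unbounded too; both are nonconstant, with equal speeds, and they run through all of $\lambda_i$ and $\lambda_{i+1}$. Thus $\lambda_i$ and $\lambda_{i+1}$ are distinct, hence disjoint, parallel lines. By the flat strip theorem they bound an isometrically embedded flat strip $Z\cong\mathbb R\times[0,c]$ in $\tilde P$, with $c>0$. The set $Z$ is closed. It is also open in $\tilde P$:
\begin{itemize}
\item At points of $\mathbb R\times(0,c)$ this follows from invariance of domain, applied in a surface without boundary that contains $\tilde P$.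
\item A small ball of $\tilde P$ about a point of $\lambda_i$ or $\lambda_{i+1}$ is a Euclidean half-disc with its diameter on that line. The half-disc of the same radius in $Z$ about this point embeds isometrically into it, preserving the diameter; hence it fills it.
\end{itemize}
So $Z=\tilde P$ is flat, contradicting $K\not\equiv0$.

Since $q_i$ and $q_{i+1}$ are constant, $u_i=\dot e_i$ and $u_{i+1}=\dot e_{i+1}$ lie in the $E$-factor. The lines $e_i,e_{i+1}$ in the Euclidean plane $E$ have unit speed and $|e_i(s)-e_{i+1}(s)|$ is bounded, so their velocities are equal.
\end{proof}

\subsection{Interior lines}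

Call $i\in I$ \emph{interior} if $i-1\in I$ and $i+1\in I$. At an interior line Lemma~\ref{lem:consecutive} applies on both sides, and the gluing condition \eqref{eq:sigma} leaves only one direction for $u_i$, up to sign.

\begin{lemma}\label{lem:interior}
All interior indices have one common type $w$, and there is one sign $\varsigma\in\{\pm1\}$ with $u_i=\varsigma w$ for all interior $i$.
\end{lemma}

Here $w$ stands for the parallel field $w$ of $A$ or of $A'$; the two agree along $W_w$.

\begin{proof}
Let $i$ be interior of type $w$. By Lemma~\ref{lem:strip}(ii), $r\circ\tilde f$ changes sign at $t=t_i$. So one of the two regions adjacent to the line $t=t_i$ is mapped into a lift of $A$ and the other into a lift of $A'$. By Lemma~\ref{lem:consecutive}, $u_i$ lies in the $E$-factors of both; in $A$-coordinates, $u_i\in E\cap\sigma_w(E)=\mathbb Rw$. So $u_i=\pm w$.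

If $i$ and $i+1$ are both interior, of types $w$ and $w_1$, then $\pm w=u_i=u_{i+1}=\pm w_1$ in the $E$-factor of a common piece. Since $x,y,z$ are pairwise nonparallel, $w=w_1$ and the signs agree. The interior indices form an interval of $\mathbb Z$, so the claim follows.
\end{proof}

\subsection{A bounded primitive}

\begin{proof}[Proof of Proposition~\ref{prop:bound}]
On a strip $U_i$ of type $x$ the function $a_i=r\circ\tilde f$ is an affine function of $t$, so
\[
f^*\omega=\psi(t)\,dt\wedge ds,\qquad\psi(t)=\rho(a_i(t))\,a_i'\,\alpha(u_i);
\]
elsewhere $f^*\omega=0$, and we put $\psi=0$. So $\psi$ is a smooth function of $t$ on all of $\mathbb R$.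

For every $i\in I$ let $\kappa_i=+1$ if $f$ passes from $A$ to $A'$ as $t$ increases through $t_i$, and $\kappa_i=-1$ otherwise. Since $\int\rho=1$ and $r$ increases from $A$ to $A'$, integrating $\psi$ in $t$ across a strip of type $x$ gives $\kappa_i\,\alpha(u_i)$. Since $\rho\ge0$ and $|\alpha(u_i)|\le1$, the integral over all or part of a strip has absolute value at most $1$. The $\kappa_i$ alternate in $i$: each wall has $A$ on one side and $A'$ on the other, and the region between consecutive lines lies in a single piece.

Consider the integral of $\psi$ over a bounded $t$-interval. It is a sum of the following contributions.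
\begin{itemize}
\item At most two partial strips: absolute value at most $2$ in total.
\item Full strips with non-interior index. There are at most two such indices, $\min I$ and $\max I$: absolute value at most $2$ in total.
\item Full strips with interior index. Their indices are consecutive. By Lemma~\ref{lem:interior} they contribute $0$ if the common type is not $x$. If it is $x$, they contribute $\sum\kappa_i\varsigma$, an alternating sum of terms $\pm1$: absolute value at most $1$.
\end{itemize}
So $\Psi(t)=\int_0^t\psi$ satisfies $|\Psi|\le5$. Since $f^*\omega=d(\Psi\,ds)$, Stokes' theorem gives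
\[
\Bigl|\int_Df^*\omega\Bigr|=\Bigl|\int_{\partial D}\Psi\,ds\Bigr|\le5\,\mathrm{length}(\partial D).\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(c)]
By Proposition~\ref{prop:bound}, $\bigl|\int_{D_R}f^*\omega\bigr|\le10\pi R$ for all $f\in F_2(V)$ and $R>0$. Lemma~\ref{lem:criterion} gives (c). Since $\langle[\omega],h\rangle=\pm1$, the class $h$ is not flat. This completes the proof of Theorem~\ref{thm:main}.
\end{proof}

\begin{remark}
The condition $E\cap\sigma_w(E)=\mathbb Rw$ cannot be dropped. Suppose we glue $A$ to $A'$ by the identity maps instead. The proofs of (a) and (b) go through, but (c) fails for $\omega$. Indeed the universal cover of $V$ is then $\tilde\Sigma\times E$, where $\Sigma$ is the double of $P$, and the deck group acts on $E$ by translations. A shortest arc in $P$ from $\partial_x$ to $\partial_y$ is orthogonal to the boundary and meets it only at its ends, so its double is a closed geodesic $c$ of $\Sigma$ crossing $\partial_x$ once. Let $\tilde c$ be a lift of $c$. The flats $F_{t,e}(t',s)=[\tilde c(t+t'),\,e+sx]$, with $(t,e)\in\mathbb R\times E$, satisfy $(t',s)\cdot F_{t,e}=F_{t+t',\,e+sx}$, and $F_{t,e}$ depends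 only on $(t,e)$ modulo a lattice in $\mathbb R\times E$, generated by $L$ and the action of $c$. So Lebesgue measure on this $3$-torus gives an invariant measure. Its pairing with $[\omega]$ is $\pm\mathrm{area}(E/L)\int\rho\ne0$ by \eqref{eq:pairing}. These flats leave $A$ through $x$-walls and return through $y$-walls without changing the direction $x$. This is exactly what Lemma~\ref{lem:interior} forbids in our $V$.
\end{remark}

\section{Failure in every dimension at least four}\label{sec:high}

Let $V,h,\omega$ be as constructed in Sections~\ref{sec:construction} and~\ref{sec:class}, let $m\ge1$, and let $T^m$ be a flat torus. On $V\times T^m$, a closed manifold of dimension $m+4$ with $K\le0$, consider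
\[
\hat h=h\times[\mathrm{pt}],\qquad\hat\omega=\mathrm{pr}_V^*\omega .
\]
Then $g(n\hat h)\le4$ for all $n\ge1$, so $g_{\mathbb R}(\hat h)=0$, and $\langle[\hat\omega],\hat h\rangle=\pm1$. We show that $[\hat\omega]$ vanishes on flat classes. The projection of a flat to $V$ need not be a flat, but it is a linearly reparametrized flat or degenerate.

Let $f=(f_1,f_2)$ be a flat of $V\times T^m$ with distance-preserving lift $(\tilde f_1,\tilde f_2)$. It is smooth. On every straight line $s\mapsto a+sv$ the map $\tilde f_1$ is a geodesic of some constant speed $\nu_a(v)\ge0$, so $d(\tilde f_1(a),\tilde f_1(a+sv))=|s|\,\nu_a(v)$. For $a,b,v\in\mathbb R^2$ we have $d(\tilde f_1(a+sv),\tilde f_1(b+sv))\le|a-b|$ for all $s$. By the triangle inequality $|s|\,|\nu_a(v)-\nu_b(v)|\le2|a-b|$, and $s\to\infty$ gives $\nu_a(v)=\nu_b(v)=:\nu(v)$. Since $\nu(v)=|(d\tilde f_1)_a(v)|$ and $(d\tilde f_1)_a$ is linear, $\nu^2$ is a positive semidefinite quadratic form. Moreover $\nu\le|\cdot|$ and $d(\tilde f_1(a),\tilde f_1(b))=\nu(b-a)$.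

\begin{itemize}
\item If $\nu$ is degenerate, $df_1$ has rank at most $1$ everywhere, and $f_1^*\omega=0$.
\item Otherwise choose an invertible linear map $J$ of $\mathbb R^2$ with $|Jv|=\nu(v)$. It is $1$-Lipschitz, and $\tilde f_1\circ J^{-1}$ is distance-preserving. So $f_1=f_0\circ J$ with $f_0\in F_2(V)$. The set $J(D_R)$ is convex with smooth boundary of length at most $2\pi R$, so Proposition~\ref{prop:bound} gives
\[
\Bigl|\int_{D_R}f_1^*\omega\Bigr|=\Bigl|\int_{J(D_R)}f_0^*\omega\Bigr|\le10\pi R .
\]
\end{itemize}
Since $f^*\hat\omega=f_1^*\omega$, Lemma~\ref{lem:criterion} applies to $\hat\omega$. So $\hat h$ is not flat. Together with Theorem~\ref{thm:main} this proves the second half of Theorem~\ref{thm:dim}, even with integral classes all of whose positive multiples are represented by surfaces of genus at most $4$.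

\section{The converse in dimensions at most three}\label{sec:low}

Let $V$ be a closed connected manifold with $K\le0$. Then $V$ is aspherical and $\pi_1(V)$ is torsion-free.

\begin{lemma}\label{lem:tori}
For every map $\phi:T^2\to V$ the class $\phi_*[T^2]$ is flat.
\end{lemma}

\begin{proof}
If $\phi_*$ is not injective on $\pi_1(T^2)=\mathbb Z^2$, its image is a torsion-free abelian group of rank at most $1$, so trivial or infinite cyclic. Since $V$ is aspherical, $\phi$ is homotopic to a map through a circle, and $\phi_*[T^2]=0$.

If $\phi_*$ is injective, the flat torus theorem (Gromoll--Wolf, Lawson--Yau) gives a flat $f_0$ whose lift is invariant under $\phi_*\mathbb Z^2$, acting on it as a lattice $\Lambda'$ of translations. By asphericity $\phi$ is homotopic, up to a linear identification of tori, to the map $\mathbb R^2/\Lambda'\to V$ induced by $f_0$. Push Lebesgue measure forward under $\mathbb R^2/\Lambda'\to F_2(V)$, $v\mapsto v\cdot f_0$. By \eqref{eq:pairing} the resulting invariant measure pairs with the class of a closed form $\eta$ to $\int_{\mathbb R^2/\Lambda'}f_0^*\eta$, so it represents $\pm\phi_*[T^2]$. If the sign is negative, precompose $f_0$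 with a reflection.
\end{proof}

\paragraph{Dimension at most $2$.} If $H_2(V;\mathbb R)=0$ there is nothing to prove. Otherwise $V$ is an orientable surface, of genus $\gamma\ge1$ because $K\le0$. If $\gamma=1$, every class is flat by Lemma~\ref{lem:tori} applied to the identity, since flat classes form a linear subspace. Let $\gamma\ge2$. Kneser's inequality says that a degree $d$ map from a closed oriented surface of genus $g'\ge1$ to $V$ satisfies $g'-1\ge|d|(\gamma-1)$; maps of spheres to $V$ have degree $0$. Hence $g_{\mathbb R}(c[V])\ge|c|(\gamma-1)$ for integers $c$, and then for real $c$. So $g_{\mathbb R}(h)=0$ forces $h=0$.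

\paragraph{Dimension $3$, orientable.} For a closed oriented surface $S$ with components $S_j$ let $\chi_-(S)=\sum_j\max(0,-\chi(S_j))$. For integral $h$ the \emph{Thurston norm} $\|h\|$ is the minimum of $\chi_-(S)$ over the embedded closed oriented surfaces $S$ representing $h$. It is a nonnegative integer, and it extends to a seminorm on $H_2(V;\mathbb R)$ \cite[Theorem~1]{Th}. By Gabai \cite[Cor.~6.18]{Ga} it equals the singular norm: for integral $h$,
\[
\|h\|=\inf\chi_-(S)/n
\]
over all $n\ge1$ and all maps of closed oriented surfaces $S\to V$ representing $nh$. A connected surface of genus $g$ has $\chi_-\le2g$. So $\|h\|\le2g(nh)/n$ for all $n$. Hence $\|\cdot\|\le2g_{\mathbb R}$ on integral classes, and by homogeneity and continuity on $H_2(V;\mathbb R)$. It remains to prove: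
\begin{quote}
\emph{every class $h$ with $\|h\|=0$ is flat.}
\end{quote}

An integral class with $\|h\|=0$ is represented by an embedded oriented surface with $\chi_-=0$, a union of spheres and tori. Spheres are null-homologous because $V$ is aspherical, and tori give flat classes by Lemma~\ref{lem:tori}. Since flat classes form a linear subspace, it suffices to show that the kernel $\{\|h\|=0\}$ is spanned by integral classes. This is where we use that $\|\cdot\|$ takes integer values on integral classes.

Let $\Lambda$ be the lattice of integral classes in $H_2(V;\mathbb R)$, let $M$ be the span of the $\lambda\in\Lambda$ with $\|\lambda\|=0$, and let $\bar\Lambda$ be the image of $\Lambda$ in $H=H_2(V;\mathbb R)/M$. It is a lattice in $H$, because $M$ is spanned by elements of $\Lambda$. The seminorm vanishes on $M$, so it descends to $H$. It is at least $1$ on $\bar\Lambda\setminus0$: its values there are integers, and an element $\lambda$ of $\Lambda$ with $\|\lambda\|=0$ lies in $M$. Fix a norm $|\cdot|$ on $H$ and $C>0$ with $\|\cdot\|\le C|\cdot|$. Suppose that $\|v\|=0$ for some $v\in H$, $v\ne0$. By recurrence in the torus $H/\bar\Lambda$ there are arbitrarily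 large integers $n$ and $\lambda\in\bar\Lambda$ with $|nv-\lambda|<\frac1{2C}$. For $n$ large, $\lambda\ne0$. But $\|\lambda\|\le\|nv\|+\|\lambda-nv\|\le\frac12$, a contradiction. So the kernel of $\|\cdot\|$ is $M$.

\paragraph{Dimension $3$, non-orientable.} Let $\pi:\hat V\to V$ be the orientation cover and $\mathrm{tr}:H_2(V)\to H_2(\hat V)$ the transfer, so $\pi_*\mathrm{tr}(h)=2h$. If a surface $S\to V$ of genus $g$ represents $ih$, the pulled-back double cover of $S$ represents $\mathrm{tr}(ih)$. This cover is either connected, of genus $2g-1$ (possible only for $g\ge1$), or it consists of two copies of $S$, which can be tubed together to a surface of genus $2g$. So $g_{\mathbb R}(\mathrm{tr}\,h)\le2g_{\mathbb R}(h)$ for integral $h$, hence for all real $h$ by homogeneity and continuity.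

Let $g_{\mathbb R}(h)=0$. Then $\mathrm{tr}\,h$ is flat in $\hat V$ by the orientable case. The map $F_2(\hat V)\to F_2(V)$, $f\mapsto\pi\circ f$, is $\mathbb R^2$-equivariant, and $\varphi_\eta(\pi\circ f)=\varphi_{\pi^*\eta}(f)$ for closed $2$-forms $\eta$ on $V$. So pushing invariant measures forward realizes $\pi_*$ on flat classes by \eqref{eq:pairing}. Hence $h=\frac12\pi_*\mathrm{tr}\,h$ is flat. This completes the proof of Theorem~\ref{thm:dim}. \qed

\begin{thebibliography}{9}

\bibitem{AI} \emph{Asymptotic Invariants Of Infinite Groups}, \url{http://math.uni.wroc.pl/~swiatkow/_dydaktyka/ggt/gromov_asymptotic_invariants.pdf}.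

\bibitem{BH} Bridson and Haefliger, \emph{Metric Spaces of Non-positive Curvature}.

\bibitem{Ga} Gabai, \emph{Foliations and the topology of 3-manifolds}, J. Differential Geom. 18 (1983).

\bibitem{Th} Thurston, \emph{A norm for the homology of 3-manifolds}, Mem. AMS 339 (1986).

\end{thebibliography}

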